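\title{Quasi-autonomous Hamiltonian paths without short closed orbits need not minimize Hofer length}

\begin{abstract}
We disprove the conjecture that a quasi-autonomous path of Hamiltonian diffeomorphisms $\{f_t\}_{t\in[0,T]}$ whose flow has no contractible non-constant closed orbits of period less than $T$ is a minimal geodesic for Hofer's length. The first counterexample lives on $S^2\times\mathbb{R}^2\times T^2$ and is explicit; in this family the path can be longer than a homotopic path by a factor arbitrarily close to $3/2$. A slow-fast version of the construction gives a counterexample on $S^2\times\mathbb{R}^2$ with no non-constant closed orbits of period at most $T$, and counterexamples on open and on closed manifolds of every dimension $2n\ge 4$. The case of dimension two is not settled here.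
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Hofer length}
Let $(M,\Omega)$ be a connected symplectic manifold without boundary, $\dim M=2n$. For a smooth function $G$ on $M$ the Hamiltonian vector field $X_G$ is defined by $\iota_{X_G}\Omega=-dG$. A smooth compactly supported function $F$ on $M\times[0,T]$, written $F_t=F(\cdot,t)$, generates the flow $\{f_t\}_{t\in[0,T]}$ with $f_0=\mathrm{id}$ and $\frac{d}{dt}f_t=X_{F_t}\circ f_t$. The diffeomorphisms obtained in this way form the group $\mathrm{Ham}(M,\Omega)$. A smooth path $\{f_t\}_{t\in[a,b]}$ in this group is \emph{generated} by $F$ if $\frac{d}{dt}f_t=X_{F_t}\circ f_t$. The path determines $F_t$ up to a constant depending on $t$, and the constant is fixed by requiring $F$ to be \emph{normalized}: each $F_t$ has zero mean with respect to $\Omega^n$ if $M$ is closed, and has compact support if $M$ is open. Put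
\[
\|F_t\|=\max_M F_t-\min_M F_t,\qquad \mathrm{length}\{f_t\}=\int_a^b\|F_t\|\,dt .
\]
Hofer's distance between two elements of $\mathrm{Ham}(M,\Omega)$ is the infimum of the lengths of smooth paths joining them; it is non-degenerate. A path is a \emph{minimal geodesic} if each of its segments minimizes length among the smooth paths in $\mathrm{Ham}(M,\Omega)$ that are homotopic to it with fixed end points.

Which paths can one expect to be minimal? The normalized functions play the role of the tangent space of the group, so one first asks for the shortest paths in the normed space $(\text{normalized functions},\|\cdot\|)$. The path $t\mapsto\int_0^tF_{t'}\,dt'$ has length $\int_0^T\|F_t\|\,dt$, and its end points are at distance $\|\bar F\|$, where $\bar F=\int_0^TF_t\,dt$. Now $\max\bar F\le\int_0^T\max F_t\,dt$, with equality exactly when some point is a maximum point of every $F_t$, and the same holds for minima. So the path is shortest exactly when the $F_t$ share a maximum point and a minimum point. This is the content of the following definition. A path generated by a normalized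 $F$ with $\|F_t\|\ne0$ for all $t$ is \emph{quasi-autonomous} if there are points $x_+,x_-\in M$, independent of $t$, such that every $F_t$ attains its maximum at $x_+$ and its minimum at $x_-$.

The group is not flat, and a quasi-autonomous path may stop being minimal after some time. The rotation of the round sphere, worked out in Example~\ref{ex:rotation}, can be shortened as soon as it has made more than one full turn, and at the end of the first turn every point has returned to its initial position. This suggests that returning points are the only obstruction. Let $\{f_t\}_{t\in[0,T]}$ be a flow with $f_0=\mathrm{id}$. A \emph{closed orbit of period $c$}, where $0<c\le T$, is the piece $t\mapsto f_tz$, $t\in[0,c]$, of the trajectory of a point $z$ with $f_cz=z$. It is \emph{constant} if $f_tz=z$ for all $t\in[0,T]$, and \emph{non-constant} otherwise. It is \emph{contractible} if the loop $t\mapsto f_tz$, $t\in[0,c]$, is contractible in $M$. The following is Conjecture~5.A of \cite{GG}.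

\begin{quote}
\textbf{Conjecture.} \emph{Let $\{f_t\}_{t\in[0,T]}$, $f_0=\mathrm{id}$, be a quasi-autonomous path of Hamiltonian diffeomorphisms whose flow has no contractible non-constant closed orbits of period $c$ with $0<c<T$. Then the path is a minimal geodesic.}
\end{quote}

\subsection{Results}
The conjecture is false. Throughout, $\sigma$ is the area form of total area $4\pi$ on the unit sphere $S^2$, oriented as in Section~\ref{sec:rotations}, and $T^2=\mathbb{R}^2/\mathbb{Z}^2$.

\begin{theorem}\label{thm:six}
Let $M=S^2\times\mathbb{R}^2\times T^2$ with $\Omega=\sigma+dp_1\wedge dq_1+dp_2\wedge dq_2$, and let $\alpha\in(\pi,2\pi)$. There is a quasi-autonomous path $\{f_t\}_{t\in[0,1]}$, $f_0=\mathrm{id}$, of length $8\pi+2\alpha>10\pi$, whose flow has no contractible non-constant closed orbits of any period $c\in(0,1]$, and which is homotopic with fixed end points to a path of length at most $10\pi$. Hence the path is not a minimal geodesic, and the conjecture is false.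
\end{theorem}

\begin{proposition}\label{prop:ratio}
For every $\eta>0$ there is a path on $S^2\times\mathbb{R}^2\times T^2$ that satisfies all hypotheses of the conjecture and whose length is at least $\frac32-\eta$ times the length of some path homotopic to it with fixed end points.
\end{proposition}

\begin{theorem}\label{thm:four}
In every dimension $2n\ge4$ there are open and closed connected symplectic manifolds on which the conjecture fails. Already on $(S^2\times\mathbb{R}^2,\ \sigma+dp_1\wedge dp_2)$ there is a quasi-autonomous path $\{f_t\}_{t\in[0,1]}$, $f_0=\mathrm{id}$, that is not a minimal geodesic although all its closed orbits, contractible or not, of period $c\in(0,1]$ are constant.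
\end{theorem}

The case $\dim M=2$ is not settled here.

All our Hamiltonians are affine on the factor $S^2$, so that they describe families, parametrized by $p\in\mathbb{R}^2$, of paths in the group $S^3$ of unit quaternions. Section~\ref{sec:rotations} treats a single path, and Section~\ref{sec:families} translates closed orbits and lengths into the geometry of families. The family that we need is built in Section~\ref{sec:pencil}. Section~\ref{sec:six} proves Theorem~\ref{thm:six} and Proposition~\ref{prop:ratio} by exact computation. Sections~\ref{sec:four} and~\ref{sec:higher} prove Theorem~\ref{thm:four} by perturbation from that computation.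

We use two standard facts: a point that is critical for every $F_t$ is fixed by the whole flow, and $\varphi^*X_G=X_{G\circ\varphi}$ for a symplectomorphism $\varphi$. All homotopies below are smooth families of paths whose Hamiltonians are supported in one compact set.

\section{Rotations of the sphere}\label{sec:rotations}

Write $\mathbb{H}=\mathbb{R}\oplus\mathbb{R}^3$ for the quaternions with the Euclidean inner product. For imaginary $v,w\in\mathbb{R}^3$ the product is $vw=-\langle v,w\rangle+v\times w$, so $vw-wv=2\,v\times w$. The norm is multiplicative, and the unit quaternions form the simply connected group $S^3$. For $Q\in S^3$ the map $R_Qx=QxQ^{-1}$ is a rotation of $\mathbb{R}^3$. If $Q=u+y$ with $u$ real and $y$ imaginary, then for all $x\in\mathbb{R}^3$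
\begin{equation}\label{eq:displacement}
|R_Qx-x|=|Qx-xQ|=|yx-xy|=2\,|y\times x| .
\end{equation}
Suppose that $Q$ depends smoothly on a parameter and let $\partial$ be the derivative in it. Since $\partial Q$ is orthogonal to $Q$, the quaternions $\partial Q\,Q^{-1}$ and $Q^{-1}\partial Q$ are imaginary, of norm $|\partial Q|$. From $\partial(Q^{-1})=-Q^{-1}\partial Q\,Q^{-1}$ we get, for fixed $x\in\mathbb{R}^3$,
\begin{equation}\label{eq:dR}
\partial(R_Qx)=(2\,\partial Q\,Q^{-1})\times R_Qx=R_Q\bigl((2\,Q^{-1}\partial Q)\times x\bigr).
\end{equation}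

On $S^2\subset\mathbb{R}^3$ let $\sigma_x(v,w)=-\langle x,v\times w\rangle$. For $\xi\in\mathbb{R}^3$ and $v\in T_xS^2$ we have $(\xi\times x)\times v=\langle\xi,v\rangle x-\langle x,v\rangle\xi=\langle\xi,v\rangle x$, so $\sigma_x(\xi\times x,v)=-\langle\xi,v\rangle$. Thus the function $\langle\xi,x\rangle$ generates $\dot x=\xi\times x$. It has zero mean, maximum $|\xi|$ and minimum $-|\xi|$. By \eqref{eq:dR}, a path $Q_t$ in $S^3$ with $Q_0=1$ gives the Hamiltonian path $R_{Q_t}$, generated by $\langle\xi_t,x\rangle$ with $\xi_t=2\dot Q_tQ_t^{-1}$. Since $|\xi_t|=2|\dot Q_t|$, its Hofer length is four times the length of $Q_t$ in the round sphere.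

Let $e_1,e_2,N$ be an orthonormal basis of $\mathbb{R}^3$, and write $\exp(\tau N)=\cos\tau+\sin\tau\,N$.

\begin{example}\label{ex:rotation}
Let $Q_t=\exp(\alpha tN)$, $t\in[0,1]$, with $0<\alpha<2\pi$. Then $\xi_t=2\alpha N$, the path $R_{Q_t}$ is quasi-autonomous with $x_\pm=\pm N$, and its length is $4\alpha$.

If $\alpha\le\pi$, then for $0<c<1$ the imaginary part $\sin(\alpha c)N$ of $Q_c$ is nonzero, and by \eqref{eq:displacement} only the points $\pm N$ return at time $c$. They are fixed by the flow. The arc $Q_t$ is a shortest path in $S^3$, so it cannot be shortened among paths of rotations that lift to paths with the same end points.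

If $\alpha>\pi$, the complementary arc $\exp((\alpha-2\pi)tN)$ of the same great circle has the same end points in $S^3$, is homotopic to $Q_t$ because $S^3$ is simply connected, and gives Hofer length $4(2\pi-\alpha)<4\alpha$. So the path is not a minimal geodesic. But at time $c=\pi/\alpha<1$ we have $Q_c=-1$ and $R_{Q_c}=\mathrm{id}$: every point $x\ne\pm N$ lies on a contractible non-constant closed orbit.
\end{example}

In this example the shortcut and the closed orbits have the same cause, the passage through the antipode $-1$. Our plan is to keep the shortcut and destroy the orbits, by adding coordinates in which they fail to close.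

\section{Families of rotations}\label{sec:families}

Identify the plane $\mathbb{R}^2\ni p$ with $N^\perp$ by $p=p_1e_1+p_2e_2$, and write $\partial_i=\partial/\partial p_i$. A smooth map $(t,p)\mapsto Q_t(p)$ from $[0,1]\times\mathbb{R}^2$ to $S^3$ is an \emph{admissible family} if $Q_0=1$ and $Q_t(p)=1$ for $p$ outside a fixed compact set. Put
\[
\xi_t=2\dot Q_tQ_t^{-1},\qquad \theta_{t,i}=2Q_t^{-1}\partial_iQ_t\quad(i=1,2),\qquad R_t=R_{Q_t},
\]
all functions of $p$. Given also a smooth compactly supported function $g$ on $\mathbb{R}^2$, the \emph{Hamiltonian of the family} is the compactly supported function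
\begin{equation}\label{eq:H}
H_t(x,p)=\langle\xi_t(p),x\rangle+g(p)\qquad\text{on } S^2\times\mathbb{R}^2 .
\end{equation}
Over a point $p$ it takes exactly the values in $[\,g(p)-|\xi_t(p)|,\ g(p)+|\xi_t(p)|\,]$, and $|\xi_t|=2|\dot Q_t|$.

The next identity compares the variation of the velocities $\xi_t$ with the variation of the end point. It is used in every part of the proof.

\begin{lemma}\label{lem:mixed}
Let $Q_t\in S^3$, $t\in[0,1]$, depend smoothly on $t$ and on further parameters, with $Q_0=1$ identically, and let $\partial$ be the derivative in one of the parameters. Then for $c\in[0,1]$ and $x\in\mathbb{R}^3$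
\[
2Q_c^{-1}\partial Q_c=\int_0^cR_t^{-1}\partial\xi_t\,dt,\qquad \langle 2Q_c^{-1}\partial Q_c,x\rangle=\int_0^c\langle\partial\xi_t,R_tx\rangle\,dt .
\]
\end{lemma}

\begin{proof}
We have $\partial(\dot QQ^{-1})=\partial\dot Q\,Q^{-1}-\dot QQ^{-1}\partial Q\,Q^{-1}$, and therefore
\[
\frac{d}{dt}(Q^{-1}\partial Q)=Q^{-1}\partial\dot Q-Q^{-1}\dot QQ^{-1}\partial Q=Q^{-1}\,\partial(\dot QQ^{-1})\,Q .
\]
So $\frac{d}{dt}(2Q^{-1}\partial Q)=R_t^{-1}\partial\xi_t$, and $\partial Q_0=0$. The second formula follows because $R_t$ is orthogonal.
\end{proof}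

Let $M=S^2\times\mathbb{R}^2\times T^2$ be as in Theorem~\ref{thm:six}. Hamilton's equations in the last two factors are $\dot q_i=\partial F/\partial p_i$ and $\dot p_i=-\partial F/\partial q_i$. For a function independent of $q$, the coordinate $p$ is a constant of motion and the flow can be written down.

\begin{lemma}\label{lem:flow}
The flow on $M$ of the Hamiltonian \eqref{eq:H}, regarded as a function on $M$, is
\[
f_t(x,p,q)=\bigl(R_t(p)x,\ p,\ (q_i+\langle\theta_{t,i}(p),x\rangle+t\,\partial_ig(p))_{i=1,2}\bigr).
\]
In particular $f_1$ depends only on $g$ and on the map $p\mapsto Q_1(p)$.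
\end{lemma}

\begin{proof}
The equations are $\dot p=0$, $\dot x_t=\xi_t(p)\times x_t$ and $\dot q_i=\langle\partial_i\xi_t(p),x_t\rangle+\partial_ig(p)$. The second is solved by $x_t=R_t(p)x$ by \eqref{eq:dR}, and Lemma~\ref{lem:mixed} integrates the third.
\end{proof}

Consequently, a homotopy of admissible families with uniformly compact support along which $Q_1$ does not change gives, for fixed $g$, a homotopy of paths in $\mathrm{Ham}(M,\Omega)$ with fixed end points.

Now let $(x,p,q)$ start a contractible closed orbit of period $c$. The projection of the loop to $T^2$ is contractible, so its lift to $\mathbb{R}^2$ is closed. This gives the \emph{closing equations}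
\begin{equation}\label{eq:closing}
R_c(p)x=x,\qquad\langle\theta_{c,i}(p),x\rangle+c\,\partial_ig(p)=0\quad(i=1,2).
\end{equation}
The second group of equations is the new constraint. Its meaning is as follows.

\begin{lemma}\label{lem:axis}
Let $Q=u+y$ be a smooth map from an open subset of $\mathbb{R}^2$ to $S^3$, with $u$ real and $y$ imaginary, and let $\theta_i=2Q^{-1}\partial_iQ$.
\begin{enumerate}
\item[(a)] Where $y\ne0$, the fixed points of $R_Q$ on $S^2$ are $\pm a$ with $a=y/|y|$, and $\langle\theta_i,a\rangle=-2\,\partial_iu/|y|$.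
\item[(b)] Where $Q=\pm1$, we have $R_Q=\mathrm{id}$ and $\theta_i=\pm2\,\partial_iy$.
\end{enumerate}
\end{lemma}

\begin{proof}
The fixed points are given by \eqref{eq:displacement}. The real part of $\partial_iQ=\frac12(u+y)\theta_i$ is $\partial_iu=-\frac12\langle y,\theta_i\rangle$, which proves (a). Where $Q=\pm1$ we have $y=0$, so $\partial_iu=0$ and $\theta_i=\pm2\,\partial_iQ=\pm2\,\partial_iy$.
\end{proof}

Note that $u$ is the cosine of the spherical distance from $1$ to $Q$. Consider a region where $g$ is constant. If $Q_c(p)\ne\pm1$, then \eqref{eq:closing} has a solution $x$ exactly when $p$ is a critical point of the distance from $1$ to $Q_c(\cdot)$. If $Q_c(p)=-1$, the solutions are the $x$ orthogonal to $\partial_1y$ and $\partial_2y$. We want a family that contains the arc of Example~\ref{ex:rotation} at $p=0$ and for which only $p=0$, $x=\pm N$ solve the equations. At the passage through $-1$ this requires the vectors $\partial_iy$ to span the plane $N^\perp$. Hence two parameters are needed: with one parameter a whole great circle of points $x$ would survive.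 Away from $p=0$ the distance from $1$ must have no critical point, up to the place where the family becomes trivial.

\section{A pencil of circles in $S^3$}\label{sec:pencil}

Consider the affine planes in $\mathbb{H}$ that contain the line $1+\mathbb{R}N$, tangent to $S^3$ at $1$. Such a plane is $1+\mathrm{span}(N,U)$ for a unit vector $U\in\mathrm{span}(1,e_1,e_2)$ with real part $\kappa\ge0$. Its point nearest to the origin is $1-\kappa U$, of squared norm $1-\kappa^2$, so the plane meets $S^3$ in a circle of radius $\kappa$ through $1$. For $U=1$ this is the great circle $\exp(\tau N)$, and as $U$ tilts toward the imaginary directions the circle shrinks to the point $1$. We parametrize the hemisphere of vectors $U$ by the unit disc $D=\{|p|<1\}$.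

Fix a smooth function $\beta:[0,\infty)\to[0,\pi/2]$ with
\[
\beta(r)=r\ \ (r\le\tfrac14),\qquad\beta'>0\ \text{ on }[0,1),\qquad\beta(r)=\tfrac\pi2-e^{-1/(1-r)}\ \ (\tfrac34\le r<1),
\]
and $\beta=\pi/2$ for $r\ge1$. The explicit form near $r=1$ matters only in Section~\ref{sec:annulus}. With $r=|p|$ put
\[
\kappa(p)=\cos\beta(r),\qquad b(p)=\sin\beta(r)\,\frac{p}{r}\in N^\perp,\qquad U(p)=\kappa(p)-b(p).
\]
These are smooth on $\mathbb{R}^2$, because $\cos r$ and $(\sin r)/r$ are smooth functions of $r^2$. Moreover $|U|=1$, and
\begin{equation}\label{eq:kappa}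
\begin{gathered}
\kappa(0)=1,\quad\nabla\kappa(0)=0,\quad D^2\kappa(0)=-I,\quad b(0)=0,\quad\partial_ib(0)=e_i,\\
0<\kappa<1\ \text{ and }\ \nabla\kappa\ne0\ \text{ for }0<|p|<1,\qquad\kappa=0\ \text{ for }|p|\ge1 .
\end{gathered}
\end{equation}
For $\tau\in\mathbb{R}$ define
\begin{equation}\label{eq:Q}
Q(\tau,p)=1-\kappa U+\kappa(\cos\tau\,U+\sin\tau\,N).
\end{equation}
This map is smooth and $2\pi$-periodic in $\tau$. Its real and imaginary parts are
\begin{equation}\label{eq:uy}
u=1-\kappa^2(1-\cos\tau)=1-2\kappa^2\sin^2\tfrac\tau2,\qquad y=\kappa\sin\tau\,N+\kappa(1-\cos\tau)\,b .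
\end{equation}

\begin{lemma}\label{lem:pencil}
\begin{enumerate}
\item[(a)] $|Q|=1$, $\partial_\tau Q=\kappa\,(-\sin\tau\,U+\cos\tau\,N)$ and $|\partial_\tau Q|=\kappa$.
\item[(b)] $Q(\tau,p)=1$ if and only if $|p|\ge1$ or $\tau\in2\pi\mathbb{Z}$; $Q(\tau,p)=-1$ if and only if $p=0$ and $\tau\in\pi+2\pi\mathbb{Z}$.
\item[(c)] $Q(\tau,0)=\exp(\tau N)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The vectors $U,N$ are orthonormal, and $1-\kappa U$ is orthogonal to both since $\langle1,U\rangle=\kappa$. Hence $|Q|^2=(1-\kappa^2)+\kappa^2=1$, and the rest of (a) is read off from \eqref{eq:Q}. A unit quaternion equals $\pm1$ exactly when $u=\pm1$. By \eqref{eq:uy}, $u=1$ means $\kappa\sin\frac\tau2=0$ and $u=-1$ means $\kappa^2\sin^2\frac\tau2=1$; now use \eqref{eq:kappa}. At $p=0$ we have $\kappa=U=1$, which gives (c).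
\end{proof}

The pencil has the two properties asked for at the end of Section~\ref{sec:families}.

\begin{lemma}\label{lem:closing}
Let $0<\tau<2\pi$, $p\in D$, $x\in S^2$, and let $\theta_i=2Q^{-1}\partial_iQ$ at $(\tau,p)$. If $R_{Q(\tau,p)}x=x$ and $\langle\theta_1,x\rangle=\langle\theta_2,x\rangle=0$, then $p=0$ and $x=\pm N$. At $(\tau,p)=(\pi,0)$ one has $\theta_i=-4e_i$.
\end{lemma}

\begin{proof}
Let $0<|p|<1$. Then $Q\ne\pm1$ by Lemma~\ref{lem:pencil}(b), so $x=\pm y/|y|$ and $\nabla u=0$ by Lemma~\ref{lem:axis}(a). But $\nabla u=-2\kappa(1-\cos\tau)\nabla\kappa\ne0$ by \eqref{eq:kappa}. So $p=0$.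

If $\tau\ne\pi$, then $y=\sin\tau\,N\ne0$, and the fixed points of $R_Q$ are $\pm N$. If $\tau=\pi$, then $Q(\pi,0)=-1$ and every $x$ is fixed. By \eqref{eq:uy}, $y(\pi,p)=2\kappa b$, so $\partial_iy(\pi,0)=2e_i$ by \eqref{eq:kappa}, and $\theta_i=-4e_i$ by Lemma~\ref{lem:axis}(b). Thus $x$ is orthogonal to $e_1$ and $e_2$.
\end{proof}

We turn to the shortcut. For $\alpha\in(\pi,2\pi)$ we would like to replace the arcs $Q(\alpha t,p)$ by the complementary arcs $Q((\alpha-2\pi)t,p)$ for all $p$ at once. The two families differ by the family of loops $Q(2\pi t,p)$. Each loop is contractible, but the family as a whole is not.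

\begin{remark}\label{rem:sweep}
The map $Q$ sends the boundary of $[0,2\pi]\times\overline D$ to $1$ and its interior bijectively onto $S^3\setminus\{1\}$. Indeed, for $P\in S^3\setminus\{1\}$ the vector $P-1$ has negative real part, so the direction of its component orthogonal to $N$ determines a unique $U$ with $\kappa>0$, hence a unique $p\in D$ and then a unique $\tau\in(0,2\pi)$. So $Q$ induces a homeomorphism from the quotient of $[0,2\pi]\times\overline D$ by its boundary onto $S^3$. The loops sweep out $S^3$ once and cannot be contracted through admissible families of loops.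
\end{remark}

The sweep-out cannot be removed, but it can be carried to another part of the plane and concentrated in a smaller disc.

\begin{lemma}\label{lem:move}
Let $\alpha\in\mathbb{R}$, $m\in\mathbb{R}^2$ and $0<\lambda\le1$. There is a smooth map $(s,t,p)\mapsto Q^s_t(p)$ from $[0,1]\times[0,1]\times\mathbb{R}^2$ to $S^3$ such that
\begin{gather*}
Q^s_0=1,\qquad Q^s_1(p)=Q(\alpha,p),\qquad Q^s_t(p)=1\ \text{ for }|p|\ge|m|+1,\\
Q^0_t(p)=Q(\alpha t,p),\qquad Q^1_t(p)=Q\bigl(2\pi t,\tfrac{p-m}{\lambda}\bigr)\,Q\bigl((\alpha-2\pi)t,p\bigr).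
\end{gather*}
\end{lemma}

\begin{proof}
The circles are not subgroups for $p\ne0$, so we first separate the full turn from the backward arc in time. Choose smooth $\phi,\psi:[0,1]\to\mathbb{R}$ with $\phi(0)=0$, $\phi=2\pi$ on $[\frac12,1]$, $\psi=0$ on $[0,\frac12]$, $\psi(1)=\alpha-2\pi$, and let $\chi=\phi+\psi$. For each $t$ one of the factors of $Q(\phi(t),p)\,Q(\psi(t),p)$ equals $1$, and by periodicity the product is $Q(\chi(t),p)$. Since $\chi(0)=0$ and $\chi(1)=\alpha$, the family
\[
Q\bigl((1-s)\alpha t+s\chi(t),\,p\bigr),\qquad s\in[0,1],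
\]
joins $Q(\alpha t,p)$ to this product with fixed values at $t=0$ and $t=1$. Next consider
\[
Q\Bigl((1-s)\phi(t)+2\pi st,\ \frac{p-sm}{1-s+s\lambda}\Bigr)\;Q\bigl((1-s)\psi(t)+s(\alpha-2\pi)t,\ p\bigr),\qquad s\in[0,1].
\]
At $t=0$ both factors are $1$. At $t=1$ the first factor is $Q(2\pi,\cdot)=1$ and the second is $Q(\alpha-2\pi,p)=Q(\alpha,p)$. The first factor is $1$ unless $|p-sm|<1-s+s\lambda\le1$, and the second is $1$ unless $|p|<1$. This homotopy joins the product to $Q^1_t$. Reparametrize both homotopies to be independent of $s$ near the junction and concatenate them.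
\end{proof}

\section{The counterexample on $S^2\times\mathbb{R}^2\times T^2$}\label{sec:six}

The sweep-out has $|\xi_t|=4\pi$ at its center. With $g=0$ it alone would give norm $8\pi$, which exceeds the norm $4\alpha$ of the original family, and nothing would be gained. But the norm sees only the global maximum and minimum. We choose $g$ high on $D$, so that the pencil determines the maximum, and at middle height on a second disc, where an oscillation of amplitude $4\pi$ fits between the extreme values; see Figure~\ref{fig:range}.

Fix $\alpha\in(\pi,2\pi)$ and a smooth radial function $g:\mathbb{R}^2\to[0,8\pi]$ with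
\[
g=8\pi\ \text{ for }|p|\le2,\qquad 4\pi\le g\le6\pi\ \text{ for }3\le|p|\le5,\qquad g=0\ \text{ for }|p|\ge6 .
\]
From now on $Q_t(p)=Q(\alpha t,p)$, the symbols $\xi_t,\theta_{t,i},R_t$ refer to this family, and $F_t=\langle\xi_t(p),x\rangle+g(p)$ is its Hamiltonian. For $m$ and $\lambda$ as in Lemma~\ref{lem:move}, $K_t$ denotes the Hamiltonian \eqref{eq:H} of the family $Q^1_t$, with the same $g$. The next lemma concerns these functions on $S^2\times\mathbb{R}^2$ only and involves no symplectic form.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm,y=0.36cm]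
\fill[gray!35] plot[domain=-1:1,samples=30] (\x,{8+cos(90*\x)*cos(90*\x)}) -- plot[domain=1:-1,samples=30] (\x,{8-cos(90*\x)*cos(90*\x)}) -- cycle;
\fill[gray!35] plot[domain=-1:1,samples=30] ({4+\x},{5+4*cos(90*\x)*cos(90*\x)}) -- plot[domain=1:-1,samples=30] ({4+\x},{5-4*cos(90*\x)*cos(90*\x)}) -- cycle;
\draw[dashed] plot[domain=-1:1,samples=30] (\x,{8+3*cos(90*\x)*cos(90*\x)});
\draw[dashed] plot[domain=-1:1,samples=30] (\x,{8-3*cos(90*\x)*cos(90*\x)});
\draw[->] (-1.7,0) -- (6.9,0) node[right] {$p_1$};
\draw[->] (-1.5,-0.4) -- (-1.5,12);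
\draw[dotted] (-1.5,10) node[left] {$10\pi$} -- (6.6,10);
\node[left] at (-1.5,8) {$8\pi$};
\draw[thick] (-1.5,8) -- (2,8) .. controls (2.5,8) and (2.5,5) .. (3,5) -- (5,5) .. controls (5.5,5) and (5.5,0) .. (6,0) -- (6.6,0);
\node[above right] at (2.2,7.4) {$g$};
\node[right] at (0.25,11) {$8\pi+2\alpha$};
\draw[very thick] (-1,0) -- node[below] {$D$} (1,0) (3,0) -- node[below] {$D_*$} (5,0);
\end{tikzpicture}
\caption{Ranges of the Hamiltonians over the $p_1$-axis, drawn schematically for $\alpha=3\pi/2$ and $g=5\pi$ on $D_*$. Over $p$, a function $\langle\xi,x\rangle+g(p)$ on $S^2$ takes the values between $g(p)-|\xi|$ and $g(p)+|\xi|$. Thick curve: $g$. Between the dashed curves: the range of the original Hamiltonian $F_t$ over $D$. Shaded: the range of the Hamiltonian $K_t$ of the shorter path over $D$ and $D_*$; it stays between $0$ and $10\pi$.}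
\label{fig:range}
\end{figure}

\begin{lemma}\label{lem:values}
\begin{enumerate}
\item[(a)] For every $t$, the function $F_t$ has maximum $8\pi+2\alpha$, attained at $(N,0)$, and minimum $0$, attained at all points with $|p|\ge6$. The points $(N,0)$ and $(-N,0)$ are critical points of every $F_t$.
\item[(b)] Suppose that $D_*=\{|p-m|<\lambda\}$ is disjoint from $D$ and that $g\ge4\pi$ on $D_*$. Then $0\le K_t\le\max\bigl(12\pi-2\alpha,\ 4\pi+\sup_{D_*}g\bigr)$. For $m=(4,0)$ and $\lambda=1$ this gives $0\le K_t\le10\pi$.
\end{enumerate}
\end{lemma}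

\begin{proof}
(a) By Lemma~\ref{lem:pencil}, $|\xi_t(p)|=2\alpha\kappa(p)$ and $\xi_t(0)=2\alpha N$. Over $D$ we have $g=8\pi$, so $8\pi-2\alpha\le F_t\le8\pi+2\alpha$, with equality on the left at $(-N,0)$ and on the right at $(N,0)$. These points are extrema of $F_t$ on the open set $S^2\times D$, hence critical points. Outside $D$ we have $F_t=g\in[0,8\pi]$. Since $8\pi-2\alpha>0$, the claims on the maximum and minimum follow.

(b) On $D$ the first factor of $Q^1_t$ is $1$, so the velocity $\xi'_t$ of $Q^1_t$ has norm $2(2\pi-\alpha)\kappa(p)$, and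
\[
6\pi<8\pi-2(2\pi-\alpha)\le K_t\le8\pi+2(2\pi-\alpha)=12\pi-2\alpha .
\]
On $D_*$ the second factor is $1$, so $|\xi'_t|=4\pi\kappa((p-m)/\lambda)\le4\pi$ and $0\le K_t\le4\pi+\sup_{D_*}g$. Elsewhere both factors are $1$ and $0\le K_t=g\le8\pi<12\pi-2\alpha$. For $m=(4,0)$, $\lambda=1$, the disc $D_*$ lies in $\{3\le|p|\le5\}$, where $4\pi\le g\le6\pi$, and $12\pi-2\alpha<10\pi$ because $\alpha>\pi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:six}]
Let $\{f_t\}_{t\in[0,1]}$ be the flow of $F_t$ on $M$. The function $F$ has compact support, so it is normalized. By Lemma~\ref{lem:values}(a) the path is quasi-autonomous, with $x_+=(N,0,q)$ and $x_-$ any point with $|p|\ge6$, its length is $8\pi+2\alpha$, and all points $(\pm N,0,q)$ are fixed by the flow.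

Let $(x,p,q)$ start a contractible closed orbit of period $c\in(0,1]$, so that \eqref{eq:closing} holds. If $|p|\ge1$, then $Q_t(p)=1$, and $\theta_{t,i}(p)=0$ because $Q_t=1$ on $\{|p|\ge1\}$, the closure of an open set. So $f_t(x,p,q)=(x,p,q+t\nabla g(p))$, and \eqref{eq:closing} says $\nabla g(p)=0$; the point is fixed by all $f_t$. If $|p|<1$, then $\nabla g(p)=0$, and Lemma~\ref{lem:closing} with $\tau=\alpha c\in(0,2\pi)$ gives $p=0$, $x=\pm N$, again a fixed point of the flow. In both cases the orbit is constant.

Take the homotopy $Q^s_t$ of Lemma~\ref{lem:move} with $m=(4,0)$, $\lambda=1$. By Lemma~\ref{lem:flow} and the sentence after it, $\{f_t\}$ is homotopic with fixed end points to the flow of $K_t$, whose length is at most $10\pi$ by Lemma~\ref{lem:values}(b). Since $\alpha>\pi$, $10\pi<8\pi+2\alpha$.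
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ratio}]
Let $\delta\in(0,4\pi)$. Since $g$ is continuous and takes the values $0$ and $8\pi$, there is $m$ with $g(m)=4\pi+\delta/2$. Then $|m|>2$, so $D_*$ is disjoint from $D$ for every $\lambda\le1$, and for small $\lambda$ we have $4\pi\le g\le4\pi+\delta$ on $D_*$. As in the last paragraph of the previous proof, the path $\{f_t\}$, of length $8\pi+2\alpha$, is homotopic to a path of length at most $\max(12\pi-2\alpha,\,8\pi+\delta)$. As $\alpha\to2\pi$ and $\delta\to0$, the quotient of these numbers tends to $12\pi/8\pi=3/2$.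
\end{proof}

\begin{remark}\label{rem:hyp}
The bound $\alpha>\pi$ is used only for the shortening. The bound $\alpha<2\pi$ keeps $\tau=\alpha c$ in the range of Lemma~\ref{lem:closing}: at $\tau=2\pi$ we have $Q=1$ identically in $p$, and every point over $D$ solves \eqref{eq:closing}. The restriction to contractible orbits is needed in Theorem~\ref{thm:six}. Indeed, $g$ drops by at least $4\pi$ between $r=5$ and $r=6$, so $|g'(r)|\ge4\pi$ for some $r\in(5,6)$, and the points over $p=(r,0)$ go once around $T^2$ in time $1/|g'(r)|<1$. The manifold $S^2\times\mathbb{R}^2$ of the next section is simply connected, and there every closed orbit has to be excluded.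
\end{remark}

\section{The counterexample on $S^2\times\mathbb{R}^2$}\label{sec:four}

We drop the torus and make $p_1,p_2$ conjugate to each other. Then $p$ is no longer constant, but it moves slowly if the plane has large area. For $0<\varepsilon\le1$ let $\Omega_\varepsilon=\sigma+\varepsilon^{-1}dp_1\wedge dp_2$ on $S^2\times\mathbb{R}^2$. The map $(x,p)\mapsto(x,p/\sqrt\varepsilon)$ is a symplectomorphism from $\Omega_\varepsilon$ to $\Omega_1$, so it suffices to find the path for one value of $\varepsilon$. For a Hamiltonian $H_t$ of the form \eqref{eq:H} the equations are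
\begin{equation}\label{eq:slow}
\dot x=\xi_t(p)\times x,\qquad\dot p=\varepsilon J\nabla_pH_t,\qquad J(a_1,a_2)=(-a_2,a_1).
\end{equation}
The drift of $p$, divided by $\varepsilon$, is $J\int\nabla_pH_t\,dt$, and for $\varepsilon\to0$ the integral is the displacement of $q$ in Lemma~\ref{lem:flow}. So the closing equations \eqref{eq:closing} reappear as the limit of the condition that $x$ and $p$ both return.

Let $\{f_t\}$ be the flow of the function $F_t$ of Section~\ref{sec:six} for $\Omega_\varepsilon$. By Lemma~\ref{lem:values}(a) it is quasi-autonomous of length $8\pi+2\alpha$, and $z_\pm=(\pm N,0)$ are fixed points. The second assertion of Theorem~\ref{thm:four} follows from the next proposition.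

\begin{proposition}\label{prop:slow}
For all sufficiently small $\varepsilon>0$:
\begin{enumerate}
\item[(i)] every closed orbit of $\{f_t\}$ of period $c\in(0,1]$ is constant;
\item[(ii)] $\{f_t\}_{t\in[0,1]}$ is homotopic with fixed end points to a strictly shorter path.
\end{enumerate}
\end{proposition}

For (i) we treat the initial points with $|p|\ge1$, $|p|\le\frac34$ and $\frac34\le|p|<1$ separately. The first region is integrable. In the second a compactness argument applies, once the limit $c\to0$ is included and the solutions $z_\pm$ are shown to be nondegenerate. In the third the family degenerates as $\kappa\to0$, and explicit estimates replace compactness. For (ii) the new difficulty is that the end point now moves during the homotopy. The letter $C$ denotes constants, changing from line to line, that do not depend on $\varepsilon$, $c$, $s$, $t$ or the point. The motion of $x$ is compared with the frozen rotation as follows.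

\begin{lemma}\label{lem:frozen}
For any admissible family, a solution $(x_t,p_t)$ of \eqref{eq:slow} satisfies
\[
|x_t-R_t(p_0)x_0|\le\int_0^t|\xi_{t'}(p_{t'})-\xi_{t'}(p_0)|\,dt' .
\]
\end{lemma}

\begin{proof}
Write $x_t=R_t(p_0)v_t$. By \eqref{eq:dR}, $\dot x_t=\xi_t(p_0)\times x_t+R_t(p_0)\dot v_t$, so $|\dot v_t|=|(\xi_t(p_t)-\xi_t(p_0))\times x_t|\le|\xi_t(p_t)-\xi_t(p_0)|$. Integrate, using $v_0=x_0$ and $|x_t-R_t(p_0)x_0|=|v_t-x_0|$.
\end{proof}

\subsection{The region $|p|\ge1$}
Here $F_t$ and $g$ have the same differential. With $g=g(r)$, equations \eqref{eq:slow} become $\dot x=0$ and $\dot p=\varepsilon\,(g'(r)/r)\,Jp$. So $x$ is at rest, $r$ is constant, and $p$ rotates with angular velocity $\varepsilon g'(r)/r$. If $\varepsilon\max_{r\ge1}|g'(r)/r|<2\pi$, a point that returns at a time $c\in(0,1]$ has $g'(r)=0$ and is fixed by the flow. This is where we use that $g$ is radial. Each $f_t$ maps the region onto itself, so $S^2\times D$ is invariant too. There $g$ is constant, and $\nabla_pF_t=(\langle\partial_i\xi_t(p),x\rangle)_{i=1,2}$.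

\subsection{The region $|p|\le\frac34$}
Let $Z=S^2\times\{|p|\le\frac34\}$. The displacement of a point tends to zero as $c\to0$, and that of $p$ also as $\varepsilon\to0$, so we divide by these quantities. For $\varepsilon,c\in[0,1]$ and $z=(x,p)\in S^2\times D$ with trajectory $(x_t,p_t)$ under \eqref{eq:slow}, put
\[
E_{\varepsilon,c}(z)=\Bigl(\int_0^1\xi_{cs}(p_{cs})\times x_{cs}\,ds,\ \ J\int_0^1\nabla_pF_{cs}(x_{cs},p_{cs})\,ds\Bigr)\in\mathbb{R}^3\times\mathbb{R}^2 .
\]
Equations \eqref{eq:slow} make sense for $\varepsilon=0$, and solutions depend smoothly on parameters, so $E$ is smooth in $(\varepsilon,c,z)$ up to $\varepsilon=0$ and $c=0$. For $\varepsilon,c>0$,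
\[
E_{\varepsilon,c}(z)=\Bigl(\frac{x_c-x}{c},\ \frac{p_c-p}{\varepsilon c}\Bigr),
\]
so its zeros are exactly the points that return at time $c$. Both integrands vanish along the constant trajectories $z_\pm$, which are critical points of every $F_t$; hence $E_{\varepsilon,c}(z_\pm)=0$ for all $\varepsilon,c\in[0,1]$. For $\varepsilon=0$ we have $p_t=p$ and $x_t=R_t(p)x$. Lemma~\ref{lem:mixed} for $c>0$, and $\xi_0=2\alpha\kappa N$ for $c=0$, give
\begin{align}
cE_{0,c}&=(\Phi,J\Psi),\quad\Phi(x,p)=R_c(p)x-x,\quad\Psi_i(x,p)=\langle\theta_{c,i}(p),x\rangle\qquad(c>0),\label{eq:E0c}\\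
E_{0,0}&=2\alpha\bigl(\kappa\,N\times x,\ \langle N,x\rangle J\nabla\kappa\bigr).\label{eq:E00}
\end{align}

\begin{lemma}\label{lem:nondeg}
For every $c\in[0,1]$, the only zeros of $E_{0,c}$ in $Z$ are $z_\pm$, and the differential of $E_{0,c}$ at $z_\pm$ is injective.
\end{lemma}

\begin{proof}
For $c>0$ the statement on zeros is Lemma~\ref{lem:closing}. For $c=0$, since $\kappa>0$ on $D$, a zero of \eqref{eq:E00} has $x=\pm N$ and then $\nabla\kappa=0$, so $p=0$ by \eqref{eq:kappa}.

Let $x_*$ be $N$ or $-N$, and let $(v,w)\in N^\perp\oplus\mathbb{R}^2$ be in the kernel of the differential at $(x_*,0)$. Put $\tau=\alpha c$, and let $\partial_w=w_1\partial_1+w_2\partial_2$.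

\emph{Case $c=0$.} As $\kappa(0)=1$ and $\nabla\kappa(0)=0$, the first component of \eqref{eq:E00} has differential $2\alpha N\times v$, so $v=0$. The second has differential $2\alpha\langle N,x_*\rangle JD^2\kappa(0)w=\mp2\alpha Jw$, so $w=0$.

\emph{Case $c>0$, $\tau\ne\pi$.} Near $p=0$ the imaginary part $y$ of $Q_c(p)$ is nonzero, with $y(0)=\sin\tau\,N$. Let $\hat a(p)=\pm y/|y|$, with the sign chosen so that $\hat a(0)=x_*$. Then $\Phi(\hat a(p),p)=0$ for all small $p$, so $d\Phi(\partial_w\hat a,w)=0$. Subtracting this from $d\Phi(v,w)=0$ gives $(R_c(0)-1)(v-\partial_w\hat a)=0$. By \eqref{eq:displacement}, $v-\partial_w\hat a$ is parallel to $N$; it is also tangent to $S^2$ at $x_*$, so $v=\partial_w\hat a$. By Lemma~\ref{lem:axis}(a), $\Psi_i(\hat a(p),p)=\mp2\,\partial_iu/|y|$, and $\nabla u(0)=0$. Therefore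
\[
0=d\Psi_i(v,w)=\partial_w\bigl[\Psi_i(\hat a(p),p)\bigr]_{p=0}=\mp\frac{2\,\partial_w\partial_iu(0)}{|\sin\tau|}.
\]
From $\kappa^2=\cos^2r=1-r^2+O(r^4)$ and \eqref{eq:uy} we get $D^2u(0)=2(1-\cos\tau)I$, which is invertible. So $w=0$, and then $v=0$.

\emph{Case $\tau=\pi$.} Now $R_c(0)=\mathrm{id}$ and $\theta_{c,i}(0)=-4e_i$ by Lemma~\ref{lem:closing}. By \eqref{eq:dR}, $d\Phi(v,w)=-4w\times x_*$ with $w\in N^\perp$, so $w=0$. Then $d\Psi_i(v,0)=-4\langle e_i,v\rangle$, so $v=0$.
\end{proof}

We conclude by compactness. Near $z_\pm$ use the linear coordinates $(x_1,x_2,p_1,p_2)$. The injective linear maps $dE_{0,c}(z_\pm)$ depend continuously on $c\in[0,1]$, so $|dE_{0,c}(z_\pm)h|\ge2\mu|h|$ for some $\mu>0$ and all $c,h$. By uniform continuity of $dE$ there are $\varepsilon_1>0$ and open coordinate balls $B_\pm$ centered at $z_\pm$ such that the operator norm of $dE_{\varepsilon,c}(z)-dE_{0,c}(z_\pm)$ is at most $\mu$ for $z\in B_\pm$, $\varepsilon\le\varepsilon_1$, $c\in[0,1]$. Integrating along the segment from $z_\pm$ to $z$ gives $|E_{\varepsilon,c}(z)|\ge\mu|z-z_\pm|$,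 so $z_\pm$ is the only zero in $B_\pm$. On the compact set of $(c,z)$ with $c\in[0,1]$ and $z\in Z\setminus(B_+\cup B_-)$ the continuous function $|E_{0,c}(z)|$ has a positive minimum, so $E_{\varepsilon,c}$ has no zeros there for small $\varepsilon$. Thus the only closed orbits starting in $Z$ are the constant orbits $z_\pm$.

\subsection{The annulus $\frac34\le|p|<1$}\label{sec:annulus}
Let $(x_t,p_t)$ be a trajectory with $\frac34\le r=|p_0|<1$. Let $\kappa=\kappa(p_0)$ and $k=|\nabla\kappa(p_0)|>0$. Both tend to $0$ as $r\to1$. The obstruction to closing found in Lemma~\ref{lem:closing} will turn out to be of size $kc$, so all errors have to be bounded by $C\varepsilon kc$.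

\emph{Bounds on the data.} With $\nu=e^{-1/(1-r)}\le e^{-4}$ we have $\kappa=\sin\nu$ and $k=\nu\cos\nu/(1-r)^2$. Since $\nu/2\le\sin\nu\le\nu$, $\cos\nu\ge\frac12$, $(1-r)^{-2}\ge16$, and $\ell^4e^{-\ell}$ is bounded for $\ell=1/(1-r)>0$,
\begin{equation}\label{eq:kk}
\kappa\le k,\qquad\frac{k^2}{\kappa}\le\frac{2\nu}{(1-r)^4}\le C,\qquad k\le C,\qquad\kappa^2\le\tfrac12 .
\end{equation}
By Lemma~\ref{lem:pencil}(a), $\xi_t$ is the function $\kappa(\cdot)$ times a smooth map, so $|\partial_i\xi_t(p_0)|\le C(\kappa+k)\le Ck$. The second derivatives of $\xi_t$ in $p$ are bounded on $\overline D$. As $D$ is convex,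
\begin{equation}\label{eq:dxi}
|\partial_i\xi_t(p)|\le Ck+C|p-p_0|\qquad(p\in D).
\end{equation}

\emph{Drift.} Let $d(t)=|p_t-p_0|$. By \eqref{eq:slow} and \eqref{eq:dxi}, $d(t)\le\varepsilon\int_0^t(Ck+Cd)\,dt'$, and Gronwall's inequality gives $d(t)\le C\varepsilon k$ on $[0,1]$. On the segment from $p_0$ to $p_t$ we then have $|\partial_i\xi_t|\le Ck$, so $|\xi_t(p_t)-\xi_t(p_0)|\le C\varepsilon k^2$, and by Lemma~\ref{lem:frozen}
\begin{equation}\label{eq:xdrift}
|x_t-R_t(p_0)x_0|\le C\varepsilon k^2t .
\end{equation}

Suppose that the trajectory returns at time $c\in(0,1]$. Let $\tau=\alpha c$, $Q_c(p_0)=u+y$ and $a=y/|y|$. We have $|y|^2=(1-u)(1+u)$ with $1-u=2\kappa^2\sin^2\frac\tau2$ and $1\le2-2\kappa^2\le1+u\le2$. The function $c\mapsto\sin(\alpha c/2)$ is concave on $[0,1]$ since $\alpha/2<\pi$, and vanishes at $0$. Hence, with $c_0=\sin(\alpha/2)>0$,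
\begin{equation}\label{eq:y}
\sqrt2\,\kappa\sin\tfrac\tau2\le|y|\le2\kappa\sin\tfrac\tau2,\qquad\sin\tfrac\tau2\ge c_0c .
\end{equation}

\emph{Return of $x$.} Write $x_0=\gamma a+x^\perp$ with $x^\perp$ orthogonal to $a$. By \eqref{eq:displacement} and \eqref{eq:xdrift} with $x_c=x_0$, we get $2|y||x^\perp|=|R_c(p_0)x_0-x_0|\le C\varepsilon k^2c$. By \eqref{eq:y} and \eqref{eq:kk}, $|x^\perp|\le C\varepsilon k^2/\kappa\le C\varepsilon$. For small $\varepsilon$ this gives $|\gamma|\ge\frac12$.

\emph{Return of $p$.} From $p_c=p_0$ we get $\int_0^c\langle\partial_i\xi_t(p_t),x_t\rangle\,dt=0$. Replacing $p_t$ by $p_0$ changes the integrand by at most $Cd(t)\le C\varepsilon k$, and then replacing $x_t$ by $R_t(p_0)x_0$ changes it by at most $Ck\cdot C\varepsilon k^2\le C\varepsilon k$. Lemma~\ref{lem:mixed} gives $|\langle\theta_{c,i}(p_0),x_0\rangle|\le C\varepsilon kc$, and also $|\theta_{c,i}(p_0)|\le\int_0^c|\partial_i\xi_t(p_0)|\,dt\le Ckc$. Therefore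
\begin{equation}\label{eq:upper}
|\langle\theta_{c,i}(p_0),a\rangle|\le2\bigl(|\langle\theta_{c,i},x_0\rangle|+|\theta_{c,i}||x^\perp|\bigr)\le C\varepsilon kc\qquad(i=1,2).
\end{equation}

\emph{The obstruction.} By \eqref{eq:uy}, $|\nabla u|=4\kappa k\sin^2\frac\tau2$ at $p_0$. Lemma~\ref{lem:axis}(a) and \eqref{eq:y} give
\[
\bigl(\langle\theta_{c,1},a\rangle^2+\langle\theta_{c,2},a\rangle^2\bigr)^{1/2}=\frac{2|\nabla u|}{|y|}\ge4k\sin\tfrac\tau2\ge4c_0kc .
\]
Since $kc>0$, this contradicts \eqref{eq:upper} for small $\varepsilon$, uniformly in $c$ and in the initial point. No closed orbit starts in the annulus, and Proposition~\ref{prop:slow}(i) is proved.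

\subsection{Shortening}
We need a formula for the motion of the end point when the Hamiltonian is deformed.

\begin{lemma}\label{lem:square}
Let $H^s_t$, $(s,t)\in[0,1]^2$, be a smooth family of functions on a symplectic manifold, supported in one compact set, and let $f^s_t$ be the flow of $H^s_t$ in $t$ with $f^s_0=\mathrm{id}$. Then $\partial_sf^s_t=X_{G^s_t}\circ f^s_t$, where $G^s_t$ is the compactly supported function given by
\[
G^s_t\circ f^s_t=\int_0^t(\partial_sH^s_{t'})\circ f^s_{t'}\,dt' .
\]
\end{lemma}

\begin{proof}
Write $f=f^s_t$, $X=X_{H^s_t}$, and define the vector field $Y=Y^s_t$ by $\partial_sf=Df\cdot Y$. In local coordinates, differentiating $\partial_tf=X\circ f$ gives $\partial_tDf=(DX\circ f)\,Df$ and $\partial_t\partial_sf=(\partial_sX)\circ f+(DX\circ f)\,\partial_sf$. On the other hand $\partial_t\partial_sf=(DX\circ f)\,Df\cdot Y+Df\cdot\partial_tY$. Comparing, $\partial_tY=f^*(\partial_sX)=f^*X_{\partial_sH}=X_{(\partial_sH)\circ f}$. Since $Y^s_0=0$, the field $Y^s_t$ is the Hamiltonian vector field of the integral in the statement, that is, $Y=X_{G\circ f}=f^*X_G$.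 This says $Df\cdot Y=X_G\circ f$.
\end{proof}

Let $Q^s_t$ be the homotopy of Lemma~\ref{lem:move} with $m=(4,0)$, $\lambda=1$. Let $\xi^s_t$ and $R^s_t$ be the associated velocities and rotations, $H^s_t=\langle\xi^s_t(p),x\rangle+g(p)$, and $f^s_t$ the flow for $\Omega_\varepsilon$. Then $H^0=F$, $H^1=K$, and all $H^s_t$ are supported in $S^2\times\{|p|\le6\}$.

We claim that $|G^s_1|\le C\varepsilon$. All derivatives of $\xi^s_t$ and $g$ are bounded. Along a trajectory $(x_t,p_t)=f^s_t(x,p)$, equations \eqref{eq:slow} give $|p_t-p|\le C\varepsilon$, and Lemma~\ref{lem:frozen} gives $|x_t-R^s_t(p)x|\le C\varepsilon$. Since $\partial_sH^s_t=\langle\partial_s\xi^s_t(p),x\rangle$, the value $G^s_1(f^s_1(x,p))$ differs by at most $C\varepsilon$ from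
\[
\int_0^1\langle\partial_s\xi^s_t(p),R^s_t(p)x\rangle\,dt=\langle2(Q^s_1)^{-1}\partial_sQ^s_1,x\rangle=0 .
\]
Here we used Lemma~\ref{lem:mixed} with $\partial=\partial_s$, and that $Q^s_1$ does not depend on $s$. This proves the claim, and $\|G^s_1\|\le C\varepsilon$ follows.

The shorter path runs along $t\mapsto f^1_t$ and then back along $s\mapsto f^s_1$ from $s=1$ to $s=0$. Choose smooth monotone $A,B:[0,1]\to[0,1]$ with $A=1$ on $[0,\frac12]$, $A(1)=0$, $B(0)=0$ and $B=1$ on $[\frac12,1]$. For $\mu\in[0,1]$ consider the path
\[
t\longmapsto f^{\,\mu A(t)}_{(1-\mu)t+\mu B(t)},\qquad t\in[0,1].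
\]
By Lemma~\ref{lem:square} and the chain rule it is generated by a smooth compactly supported Hamiltonian, a combination of $G$ and $H$. It starts at $\mathrm{id}$ and ends at $f^0_1=f_1$ for every $\mu$, and for $\mu=0$ it is $\{f_t\}$. For $\mu=1$ it is generated by $B'(t)K_{B(t)}$ on $[0,\frac12]$ and by $A'(t)G^{A(t)}_1$ on $[\frac12,1]$. By Lemma~\ref{lem:values}(b) its length is at most
\[
\int_0^1\|K_t\|\,dt+\int_0^1\|G^s_1\|\,ds\le10\pi+C\varepsilon,
\]
which is less than $8\pi+2\alpha$ for small $\varepsilon$. This proves Proposition~\ref{prop:slow}(ii).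

\section{Closed manifolds and higher dimensions}\label{sec:higher}

It remains to prove the first assertion of Theorem~\ref{thm:four}. Fix $\varepsilon$ as in Proposition~\ref{prop:slow}.

Let $\Sigma$ be a closed connected symplectic surface that contains a symplectically embedded copy of the disc $(\{|p|<7\},\ \varepsilon^{-1}dp_1\wedge dp_2)$, for instance the torus $\mathbb{R}^2/(14\mathbb{Z})^2$ with the form $\varepsilon^{-1}dp_1\wedge dp_2$. The functions $H^s_t$ are supported in $S^2\times\{|p|\le6\}$. Their flows are the identity outside this set, so the functions $G^s_t$ are supported in it as well. Extend all of them by zero to $S^2\times\Sigma$, and the flows by the identity. Each of these functions already vanishes at some point of $S^2\times\{|p|<7\}$, so the extension changes neither maxima nor minima. Subtracting the mean at each time normalizes the Hamiltonians and changes neither the flows, nor the norms, nor the points where the extrema are attained. The added points are fixed by the flow. Hence the path on $S^2\times\Sigma$ is quasi-autonomous, and both parts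 of Proposition~\ref{prop:slow} hold for it.

Now let $W$ be $S^2\times\mathbb{R}^2$ or $S^2\times\Sigma$ with its form $\Omega_W$, and let $(P,\Omega_P)$ be a closed connected symplectic manifold. Pull all Hamiltonians back to $(W\times P,\ \Omega_W+\Omega_P)$. The flows become $f^s_t\times\mathrm{id}$. Norms are unchanged, and extrema are attained over the same points of $W$. Normalization is preserved: compact supports stay compact because $P$ is compact, and in the closed case the top power of $\Omega_W+\Omega_P$ is a constant multiple of the product of the two volume forms. A point $(z,z')\in W\times P$ returns at time $c$, or is fixed by the whole flow, exactly when $z$ does. So the path $f_t\times\mathrm{id}$ is quasi-autonomous, all its closed orbits of period $c\in(0,1]$ are constant, and it is homotopic with fixed end points to a strictly shorter path. Taking for $P$ a point or a standard symplectic torus of dimension $2n-4$ gives open and closed examples in every dimension $2n\ge4$. This completes the proof of Theorem~\ref{thm:four}.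

\begin{thebibliography}{9}
\bibitem{GG} \emph{Geometry on the group}, \texttt{https://ems.press/content/book-chapter-files/27169?nt=1}.
\end{thebibliography}
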